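
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Commuting nilpotent $3\times 3$ matrices:\\ normality and the Cohen--Macaulay property}


\begin{abstract}
Let $C_r(\mathcal N(\mathfrak{sl}_3))$ be the variety of $r$-tuples of pairwise commuting nilpotent $3\times3$ matrices over an algebraically closed field of arbitrary characteristic. We prove that it is normal and Cohen--Macaulay for every $r\ge1$. The proof uses an explicit resolution by the total space of a vector bundle of rank $2r$ on a $\mathbb P^1$-bundle over the flag variety. We also determine the Cohen--Macaulay type at the origin, the Hilbert series and the degree.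
\end{abstract}

\section{Introduction}

Let $k$ be an algebraically closed field, $U=k^3$, $\mathfrak g=\mathfrak{sl}(U)=\mathfrak{sl}_3$, and let $\mathcal N\subset\mathfrak g$ be the cone of nilpotent matrices. For $r\ge1$ let
\[
X=C_r(\mathcal N(\mathfrak{sl}_3))=\{(x_1,\dots,x_r)\in\mathcal N^r:\ [x_i,x_j]=0\text{ for all }i,j\},
\]
a closed subset of $\mathfrak g^r$ with its reduced structure. A point of $X$ is a $k[T_1,\dots,T_r]$-module structure on $k^3$ in which all $T_i$ act nilpotently. So $X$ parametrizes modules of length three supported at the origin of affine $r$-space, together with a basis. The subject of this paper is the following question, posed for $k$ of characteristic $p>0$ as Conjecture 5.5 of \cite{RS}: \emph{is $X$ normal and Cohen--Macaulay for every $r\ge 1$?} It is posed together with the information that $X$ is irreducible of dimension $2r+4$ and that its singular locus has codimension at least $2$ and lies in $C_r(\overline{\mathcal O_{min}})$, where $\mathcal O_{min}$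 is the minimal nilpotent orbit; in particular $X$ satisfies Serre's condition (R1). We do not use this information.

If $\mathfrak{sl}_3$ is replaced by $\mathfrak{sl}_2$, commuting nilpotent matrices are proportional, and both properties follow in a few lines from a resolution by a sum of line bundles on $\mathbb P^1$ (Section \ref{sec:sl2}). For $\mathfrak{sl}_3$ the corresponding bundle has rank $2$, and for $r\ge2$ this creates a new difficulty. Our main result is that the answer is nevertheless yes, in all characteristics.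

\begin{theorem}\label{thm:A}
Let $k$ be an algebraically closed field of arbitrary characteristic. For every $r\ge1$ the variety $X$ is irreducible of dimension $2r+4$, normal and Cohen--Macaulay. Moreover there is a projective birational morphism $f:Z\to X$ with $Z$ smooth, $Rf_*\mathcal O_Z=\mathcal O_X$ and $R^if_*\omega_Z=0$ for $i>0$.
\end{theorem}

The same computations give finer information. The ring $k[X]$ is a quotient of the polynomial ring $k[\mathfrak g^r]$ by a homogeneous ideal; we grade it by total degree, and $\deg X$ is the degree of the cone $X\subset\mathfrak g^r$.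

\begin{theorem}\label{thm:B}
Let $k$ be as in Theorem \ref{thm:A}, and for $r\ge1$ put
\[\tau_r=\tfrac14(r-1)(3r-2)(3r^2-3r+2),\]
so that $\tau_1=0$.
\begin{enumerate}
\item[(i)] $X$ is Gorenstein if and only if $r=1$. For $r\ge2$ the local ring of $X$ at $0$ has Cohen--Macaulay type $\tau_r$.
\item[(ii)] For $r\ge1$ the Hilbert series of $k[X]$ is $(1+h_1t+h_2t^2+h_3t^3+h_4t^4)/(1-t)^{2r+4}$ with
\[
h_1=6r-4,\quad h_2=\tfrac{27r^2-35r+12}{2},\quad h_3=\tfrac{21r^3-39r^2+28r-8}{2},\quad h_4=\tau_r .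
\]
In particular $\deg X=\frac34r(r+1)(3r^2+3r-2)$, independently of the characteristic.
\end{enumerate}
\end{theorem}

\paragraph{Shape of the proof.} Commuting nilpotent matrices are simultaneously strictly triangular with respect to some flag. Refining this remark, we find a smooth projective fourfold $Y$ and a vector bundle $V$ of rank $2$ on $Y$, a subbundle of $\mathfrak g\otimes\mathcal O_Y$, such that $X$ is the image of $Z=V^{\oplus r}$. Normality of $X$ then follows from surjectivity of
\[
k[\mathfrak g^r]=\bigoplus_d S^{d_1}\mathfrak g^*\otimes\cdots\otimes S^{d_r}\mathfrak g^*\longrightarrow \bigoplus_d H^0(Y,S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*).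
\]
Since $V$ has rank $2$, the tensor products on the right are filtered by bundles $(\det V^*)^m\otimes S^nV^*$. For $m=0$ surjectivity is a matter of cohomology vanishing. For $m>0$ a new question arises: is a section of $\det V^*$, which is an alternating form on the fibers of $V$, the restriction of a bilinear form on $\mathfrak g$? This is the heart of the matter. It already occurs for pairs of matrices in bidegree $(1,1)$, where we settle it by hand (Section \ref{sec:pairs}). Characteristic $2$ is special there: alternating forms on $\mathfrak g$ do not suffice, and the second coefficient of the characteristic polynomial supplies what is missing. The rest is an induction based on two lemmas on cohomology. The Cohen--Macaulay property follows by duality from the same vanishing theorem, twisted by the canonical bundle.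

\section{Tools, and the case of $\mathfrak{sl}_2$}\label{sec:tools}

We set $S^n=0$ for $n<0$. If $F$ is a vector bundle of rank $m$ on a variety $\Sigma$, then $p:\mathbb P(F)\to \Sigma$ is the bundle of lines in $F$, with tautological line $L\subset p^*F$. We use the standard formulas
\begin{equation}\label{eq:projbundle}
Rp_*L^{-s}=S^sF^*\ (s\ge0),\quad Rp_*L^{s}=0\ (1\le s\le m-1),\quad \omega_p=L^m\otimes\det F^*,\quad Rp_*\omega_p=\mathcal O_\Sigma[1-m].
\end{equation}
If $\rho:Z\to Y$ is the total space of $V^{\oplus r}$ for a vector bundle $V$ on $Y$, and $B$ is a line bundle on $Y$, then, $\rho$ being affine,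
\begin{equation}\label{eq:affine}
H^i(Z,\rho^*B)=\bigoplus_{d_1,\dots,d_r\ge0}H^i(Y,B\otimes S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*).
\end{equation}

\begin{lemma}[Koszul principle]\label{lem:koszul}
Let $E\subset\mathfrak e$ be a subbundle of a vector bundle and $R=\mathfrak e/E$. For every $n\ge 0$ the sequence
\[
\cdots\to\wedge^2R^*\otimes S^{n-2}\mathfrak e^*\to R^*\otimes S^{n-1}\mathfrak e^*\to S^n\mathfrak e^*\to S^nE^*\to0
\]
is exact, in every characteristic. If $0\to K_t\to\dots\to K_0\to F\to0$ is any exact complex of vector bundles, then: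
\begin{enumerate}
\item[(a)] if $H^{i+j}(K_j)=0$ for all $j\ge0$, then $H^i(F)=0$;
\item[(b)] if $H^j(K_j)=0$ for all $j\ge1$, then $H^0(K_0)\to H^0(F)$ is onto.
\end{enumerate}
\end{lemma}

\begin{proof}
Locally $\mathfrak e^*\cong E^*\oplus R^*$, and the sequence is a graded piece of the Koszul complex on the variables from $R^*$ in the polynomial ring $S\mathfrak e^*$. For (a) and (b), let $F'=\ker(K_0\to F)$, which is resolved by $K_t\to\dots\to K_1$. Part (a) is by induction on $t$: the induction hypothesis gives $H^{i+1}(F')=0$, and with $H^i(K_0)=0$ we get $H^i(F)=0$. In (b), part (a) applied to $F'$ gives $H^1(F')=0$.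
\end{proof}

\begin{lemma}\label{lem:CMcriterion}
Let $f:Z\to X$ be a proper morphism of irreducible varieties of the same dimension $N$, with $Z$ smooth. If $\mathcal O_X\to Rf_*\mathcal O_Z$ is an isomorphism and $R^if_*\omega_Z=0$ for $i>0$, then $X$ is Cohen--Macaulay with canonical sheaf $\omega_X=f_*\omega_Z$.
\end{lemma}

\begin{proof}
Let $h:X\to\operatorname{Spec}k$ be the structure map and $\omega_X^\bullet=h^!k$, a dualizing complex. As $Z$ is smooth of dimension $N$, $f^!\omega_X^\bullet=(hf)^!k=\omega_Z[N]$. Grothendieck duality for $f$ gives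
\[
\omega_X^\bullet=R\mathcal Hom(Rf_*\mathcal O_Z,\omega_X^\bullet)=Rf_*R\mathcal Hom(\mathcal O_Z,f^!\omega_X^\bullet)=Rf_*\omega_Z[N]=(f_*\omega_Z)[N].
\]
So $\omega_X^\bullet$ is concentrated in degree $-N$. At a closed point $x$, local duality says that $H^i_{\mathfrak m_x}(\mathcal O_{X,x})$ is Matlis dual to the completion of $H^{-i}(\omega_X^\bullet)_x$, hence zero for $i\ne N=\dim\mathcal O_{X,x}$. So $\mathcal O_{X,x}$ is Cohen--Macaulay.
\end{proof}

\subsection{The case of $\mathfrak{sl}_2$}\label{sec:sl2}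
The pattern of the proof is visible for $U=k^2$. If $x\ne0$ is nilpotent, the nilpotent matrices commuting with $x$ are the multiples of $x$. So commuting nilpotent tuples are the tuples in the lines $V_\ell=\operatorname{Hom}(U/\ell,\ell)$, $\ell\in\mathbb P^1=\mathbb P(U)$, which form the line bundle $V=\mathcal O(-2)$. Let $\rho:Z=V^{\oplus r}\to\mathbb P^1$, of dimension $r+1$, let $f:Z\to\mathfrak{sl}_2^r$ be the natural projective morphism and $X$ its image. Over the locus $x_1\ne0$ the point $\ell=\ker x_1$ is determined, so $\dim X=r+1$. As $Z$ is reduced, $k[X]$ is the image of $k[\mathfrak{sl}_2^r]$ in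
\[
A=\Gamma(Z,\mathcal O_Z)=\bigoplus_dH^0(\mathbb P^1,\mathcal O(2d_1+\dots+2d_r)).
\]
For $v=(t_1,t_2)\in \ell$, $v\ne0$, the matrix $v\otimes(-t_2,t_1)$ spans $V_\ell$, and its entries $x_{11},x_{12},x_{21}$ are $-t_1t_2,\ t_1^2,\ -t_2^2$. So $\mathfrak{sl}_2^*\to H^0(\mathcal O(2))$ is onto. Multiplication of sections of line bundles of degree $\ge0$ on $\mathbb P^1$ is surjective, so $k[X]=A$, which is normal because $Z$ is. Finally $\omega_Z=\rho^*\mathcal O(2r-2)$, and both $\mathcal O_Z$ and $\omega_Z$ have no higher cohomology because all line bundles occurring in \eqref{eq:affine} have degree $\ge0$. By Lemma \ref{lem:CMcriterion}, $X$ is Cohen--Macaulay.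

For $\mathfrak{sl}_3$ the bundle $V$ will have rank $2$, and this creates the difficulty described in the introduction.

\section{Line bundles on the flag variety}\label{sec:line}

From now on $U=k^3$. Let $Fl=\{(\ell\subset H)\}\subset\mathbb P(U)\times\mathbb P(U^*)$ be the variety of complete flags, a divisor of type $(1,1)$. Normalize its line bundles by $\ell=\mathcal O(-1,0)$ and $U/H=\mathcal O(0,1)$. Then $H/\ell=\mathcal O(1,-1)$, as $\det U$ is trivial, and $\omega_{Fl}=\mathcal O(-2,-2)$ by adjunction. For a vector bundle $E$ we write $E(a,b)=E\otimes\mathcal O(a,b)$, also after pull-back.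

\begin{lemma}\label{lem:line}
\begin{enumerate}
\item[(i)] $H^i(Fl,\mathcal O(a,b))=0$ for $i>0$ if $a,b\ge-1$.
\item[(ii)] $H^i(Fl,\mathcal O(-2,b))=H^i(Fl,\mathcal O(b,-2))=0$ for $i\ge2$, $b\ge-1$.
\item[(iii)] For $a,b,c,d\ge0$ multiplication $H^0(\mathcal O(a,b))\otimes H^0(\mathcal O(c,d))\to H^0(\mathcal O(a+c,b+d))$ is surjective.
\item[(iv)] $\chi(Fl,\mathcal O(a,b))=\frac12(a+1)(b+1)(a+b+2)$ for all $a,b\in\mathbb Z$, and this is $h^0$ if $a,b\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}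
Use $0\to\mathcal O(a-1,b-1)\to\mathcal O(a,b)\to\mathcal O_{Fl}(a,b)\to0$ on $\mathbb P^2\times\mathbb P^2$ and the K\"unneth formula.

(i) Both degrees of both bundles are $\ge-2$, and on $\mathbb P^2$ such line bundles have no higher cohomology.

(ii) $\mathcal O(-2,b)$ has no cohomology at all, and $\mathcal O(-3,b-1)$ with $b-1\ge-2$ has cohomology at most in degree $2$, which contributes only to $H^1(Fl,\mathcal O(-2,b))$. The other case is symmetric.

(iii) For $a,b\ge0$ the restriction $H^0(\mathbb P^2\times\mathbb P^2,\mathcal O(a,b))\to H^0(Fl,\mathcal O(a,b))$ is onto because $H^1(\mathcal O(a-1,b-1))=0$, and multiplication is onto on $\mathbb P^2\times\mathbb P^2$.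

(iv) $\chi=\binom{a+2}2\binom{b+2}2-\binom{a+1}2\binom{b+1}2=\frac{(a+1)(b+1)}4\big((a+2)(b+2)-ab\big)$ as polynomials in $a,b$. For $a,b\ge0$ use (i).
\end{proof}

For $a\ge 0$ the restriction $S^aU^*=H^0(\mathbb P^2\times\mathbb P^2,\mathcal O(a,0))\to H^0(Fl,\mathcal O(a,0))$ is onto, as just seen, and injective, since $H^0(\mathcal O(a-1,-1))=0$. So $H^0(Fl,\mathcal O(a,0))=S^aU^*$, the forms of degree $a$ in a vector $v\in\ell$; likewise $H^0(Fl,\mathcal O(0,a))=S^aU$, the forms of degree $a$ in $\psi\in H^\perp\subset U^*$.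

\section{The resolution}\label{sec:res}

On $Fl$ consider
\[
\mathfrak u=\{x\in\mathfrak g:\ xU\subset H,\ xH\subset\ell,\ x\ell=0\},\qquad \mathfrak c=\operatorname{Hom}(U/H,\ell)=\mathcal O(-1,-1)\subset\mathfrak u .
\]
An element $x\in\mathfrak u$ induces $\tau:H/\ell\to\ell$ and $\sigma:U/H\to H/\ell$. Every pair $(\tau,\sigma)$ occurs, and both vanish exactly when $xH=0$ and $xU\subset\ell$. So
\[
W:=\mathfrak u/\mathfrak c=W_1\oplus W_2,\quad W_1=\operatorname{Hom}(H/\ell,\ell)=\mathcal O(-2,1),\quad W_2=\operatorname{Hom}(U/H,H/\ell)=\mathcal O(1,-2),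
\]
with $W_1^*=\mathcal O(2,-1)$, $W_2^*=\mathcal O(-1,2)$ and $\det W=\mathcal O(-1,-1)$.

For $x,x'\in\mathfrak u$ with classes $(\tau,\sigma)$ and $(\tau',\sigma')$ the product is $xx'=\tau\sigma'\in\mathfrak c$. Hence
\begin{equation}\label{eq:commute}
[x,x']=0\iff\tau\sigma'=\tau'\sigma\iff\text{the classes of $x,x'$ in the fiber of $W$ are linearly dependent.}
\end{equation}
So consider the obvious incidence variety, consisting of flags together with a commuting tuple in $\mathfrak u^r$. Its fibers over $Fl$ are products of an affine space with the cone of $2\times r$ matrices of rank $\le1$, and it is singular for $r\ge2$. We resolve this cone by recording a line containing the classes. Let $\pi:Y=\mathbb P(W)\to Fl$, with tautological line $L\subset\pi^*W$, let $V\subset\pi^*\mathfrak u$ be the preimage of $L$, a bundle of rank $2$, and let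
\[
\rho:Z=V^{\oplus r}\to Y,\qquad f:Z\to\mathfrak g^r .
\]
$Z$ is smooth and irreducible of dimension $2r+4$. It is closed in $Y\times\mathfrak g^r$ and $Y$ is projective, so $f$ is projective.

\begin{proposition}\label{prop:res}
$f(Z)=X$, and $f:Z\to X$ is birational. Hence $X$ is irreducible of dimension $2r+4$.
\end{proposition}

\begin{proof}
By \eqref{eq:commute} each fiber $V_y$ consists of commuting nilpotent matrices, so $f(Z)\subset X$. Conversely, let $x_1,\dots,x_r$ be commuting nilpotent matrices. The space $\ker x_1\ne0$ is stable under the other $x_i$; iterating, we find a common nonzero kernel vector. It spans a line $\ell$. The same applied to $U/\ell$ gives $H\supset\ell$ with $x_iH\subset\ell$, and $x_iU\subset H$ since $x_i$ acts nilpotently on the line $U/H$. So all $x_i$ lie in $\mathfrak u_{(\ell,H)}$. By \eqref{eq:commute} their classes in the two-dimensional fiber of $W$ are pairwise linearly dependent, hence lie on a line, and all $x_i$ lie in one $V_y$. Thus $f(Z)=X$, and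 $X$ is irreducible.

Let $X^\circ=\{x_1^2\ne0\}$, a nonempty open subset of $X$ (take $x_1$ a Jordan block and the other $x_i=0$). Suppose $(y,x_\bullet)\in f^{-1}(X^\circ)$ with $y$ over $(\ell,H)$. Then $x_1^2U\subset\ell$ and $x_1^2H=0$, so $(\ell,H)=(\operatorname{im}x_1^2,\ker x_1^2)$. Moreover the class of $x_1$ in $W$ is nonzero, so it spans $L_y$. As $x_1^2$ has constant rank $1$ on the reduced variety $X^\circ$, this recipe defines a morphism $X^\circ\to Y$. Some preimage of $x_\bullet\in X^\circ$ exists and must lie over the point $y$ so defined, so $x_i\in V_y$ for all $i$. We get a morphism $X^\circ\to Z$ inverse to $f^{-1}(X^\circ)\to X^\circ$, both varieties being reduced.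
\end{proof}

\paragraph{The ring $A$.} Put
\[
A=\Gamma(Z,\mathcal O_Z)=\bigoplus_{d}H^0(Y,S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*).
\]
It is a normal domain since $Z$ is normal and irreducible. Since $X$ is reduced and equal to $f(Z)$, with $Z$ reduced,
\begin{equation}\label{eq:image}
k[X]\ \text{is the image of}\ k[\mathfrak g^r]\to A.
\end{equation}
So normality of $X$ will follow once $k[\mathfrak g^r]\to A$ is shown to be onto. With a non-reduced scheme structure on $X$, \eqref{eq:image} would not be available; we make no statement about defining equations.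

\paragraph{Bundles on $Y$.} The line bundle $Q=\pi^*\mathfrak u/V=\pi^*W/L$ has $Q^*=L\otimes\det W^*=L(1,1)$. Put
\[
D:=\det V^* .
\]
From $0\to\mathfrak c\to V\to L\to0$ and \eqref{eq:projbundle},
\begin{equation}\label{eq:bundles}
D=L^{-1}(1,1),\qquad\omega_\pi=L^2(1,1),\qquad\omega_Y=\omega_\pi(-2,-2)=L^2(-1,-1),
\end{equation}
and
\begin{equation}\label{eq:pushL}
R\pi_*L^{-s}=S^sW^*=\bigoplus_{a+b=s}\mathcal O(2a-b,2b-a)\ (s\ge0),\qquad R\pi_*L=0,\qquad R\pi_*\omega_\pi=\mathcal O[-1].
\end{equation}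
Here and below, $a,b\ge0$ in sums of this kind. The Koszul principle for $V\subset\pi^*\mathfrak u$, whose quotient is the line bundle $Q$, is the exact sequence
\begin{equation}\label{eq:V}
0\to Q^*\otimes S^{n-1}\mathfrak u^*\to S^n\mathfrak u^*\to S^nV^*\to0 .
\end{equation}

\section{Pairs in bidegree $(1,1)$}\label{sec:pairs}

The first place where something new happens is $r=2$ and $d=(1,1)$: is $\mathfrak g^*\otimes\mathfrak g^*\to H^0(Y,V^*\otimes V^*)$ onto? Consider
\begin{equation}\label{eq:firstseq}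
0\to D\to V^*\otimes V^*\to S^2V^*\to0,\qquad \phi\wedge\psi\mapsto\phi\otimes\psi-\psi\otimes\phi\quad(\phi,\psi\in V^*).
\end{equation}
We shall see in Lemma \ref{lem:Y}, whose proof is independent of this section, that $S^2\mathfrak g^*\to H^0(Y,S^2V^*)$ is onto. So the question is whether all sections of $D$, viewed as bilinear functions, come from $\mathfrak g^*\otimes\mathfrak g^*$.

To see what these functions look like, take commuting strictly upper triangular matrices $x,x'$ with entries $(x_{12},x_{13},x_{23})=(p,q,s)$ and $(p',q',s')$. Then $ps'=p's$. If $(p,s)=\lambda(p_0,s_0)$ and $(p',s')=\lambda'(p_0,s_0)$, where $(p_0,s_0)$ spans $L$, the alternating forms on the fiber of $V$ are the multiples of $\lambda q'-\lambda'q$. As functions on pairs we get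
\[
pq'-p'q=p_0(\lambda q'-\lambda'q)\qquad\text{and}\qquad sq'-s'q=s_0(\lambda q'-\lambda'q),
\]
which correspond to the two summands of $\pi_*D=W^*(1,1)$. A global section of $D$ prescribes, as the flag varies, one coefficient for each of these two functions. We now make these coefficients explicit.

\subsection{Sections of $D$ as pairs of cubic forms}
By \eqref{eq:bundles} and \eqref{eq:pushL}, $\pi_*D=W_1^*(1,1)\oplus W_2^*(1,1)=\mathcal O(3,0)\oplus\mathcal O(0,3)$, and the projection to the $i$-th summand is restriction to the section $Y_i\cong Fl$ of $\pi$ on which $L=W_i$. So $H^0(Y,D)=H^0(Y_1,D|_{Y_1})\oplus H^0(Y_2,D|_{Y_2})$.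

On $Y_1$ we have $\sigma=0$, so $V=\{x:xU\subset\ell,\ x\ell=0\}=\ell\otimes\ell^\perp$ with $\ell^\perp\subset U^*$. Let $v=(t_1,t_2,t_3)\in\ell$, $v\ne0$. If $\phi,\phi'$ is a basis of $\ell^\perp$, the vector product $\phi\times\phi'$ is a nonzero multiple of $v$. Normalize so that it is $v$:
\begin{equation}\label{eq:minors}
m_{ij}:=\phi_i\phi'_j-\phi_j\phi'_i\quad\text{satisfies}\quad m_{23}=t_1,\ m_{31}=t_2,\ m_{12}=t_3 .
\end{equation}
The isomorphism $\wedge^2U^*\cong U$ given by the vector product takes $\wedge^2\ell^\perp$ to $\ell$, so $\phi\wedge\phi'\in\wedge^2\ell^\perp$ depends only on $v$, and linearly. Hence $v^3\mapsto(v\otimes\phi)\wedge(v\otimes\phi')$ is an isomorphism $\ell^3\cong\wedge^2V|_{Y_1}$, and a section $\varsigma$ of $D$ over $Y_1$ is a section of $\ell^{-3}=\mathcal O(3,0)$, that is, a cubic form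
\[
\gamma(v)=\varsigma\big((v\otimes\phi)\wedge(v\otimes\phi')\big)\in S^3U^*.
\]
On $Y_2$ we have $\tau=0$, so $V=\{x: xU\subset H,\ xH=0\}=H\otimes H^\perp$. For $\psi=(s_1,s_2,s_3)\in H^\perp$, $\psi\neq 0$, choose $w,w'\in H$ with $w\times w'=\psi$, i.e.\ $n_{ij}:=w_iw'_j-w_jw'_i$ satisfies $n_{23}=s_1$, $n_{31}=s_2$, $n_{12}=s_3$. A section is a cubic form $\gamma'(\psi)=\varsigma((w\otimes\psi)\wedge(w'\otimes\psi))\in S^3U$. Together,
\begin{equation}\label{eq:H0D}
H^0(Y,D)\cong S^3U^*\oplus S^3U,\qquad\varsigma\mapsto(\gamma,\gamma') .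
\end{equation}

\subsection{Which bilinear forms are available?}
An alternating form on $\mathfrak g$ restricts to an alternating form on the fibers of $V$, so gives a section of $D$. For $\alpha(x,x')=x_{ab}x'_{cd}-x_{cd}x'_{ab}$ substitute $x_{ij}=t_i\phi_j$, $x'_{ij}=t_i\phi'_j$ on $Y_1$ and $x_{ij}=w_is_j$, $x'_{ij}=w'_is_j$ on $Y_2$:
\begin{equation}\label{eq:alpha}
\alpha\mapsto(\gamma,\gamma')=\big(t_at_c\,m_{bd},\ s_bs_d\,n_{ac}\big).
\end{equation}
For example,
\[
x_{11}x'_{22}-x_{22}x'_{11}\mapsto(t_1t_2t_3,\,s_1s_2s_3),\qquad x_{12}x'_{21}-x_{21}x'_{12}\mapsto(-t_1t_2t_3,\,s_1s_2s_3).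
\]
In characteristic $\ne2$ half the difference gives $(t_1t_2t_3,0)$. In characteristic $2$ this breaks down.

\begin{remark}
In characteristic $2$ the map $\wedge^2\mathfrak g^*\to H^0(Y,D)$ is not onto. Every alternating form on $\mathfrak g$ extends to $\mathfrak{gl}_3$, hence is a combination of forms $\alpha$ as above. In \eqref{eq:alpha} we have $m_{bd}=0$ or $m_{bd}=\pm t_e$ with $\{b,d,e\}=\{1,2,3\}$, so $\gamma=\pm t_1t_2t_3$ exactly if $\{b,d\}=\{a,c\}$ has two elements; otherwise $t_1t_2t_3$ does not occur in $\gamma$. The same condition governs $\gamma'=\pm s_1s_2s_3$. So in characteristic $2$ the coefficients of $t_1t_2t_3$ and $s_1s_2s_3$ agree on the whole image.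
\end{remark}

The way out is to use that fibers of $V$ consist of \emph{nilpotent} matrices. Let
\[
K=\{\beta\in\mathfrak g^*\otimes\mathfrak g^*:\ \beta(x,x)=0\text{ for all }x\in\mathcal N\}.
\]
Each $\beta\in K$ still restricts to alternating forms on the fibers $V_y$, hence gives a section of $D$, viewed in $V^*\otimes V^*$ by \eqref{eq:firstseq}; its value on $x\wedge x'$ is $\beta(x,x')$. The space $K$ contains non-alternating forms, because there is a nonzero quadratic form on $\mathfrak g$ vanishing on $\mathcal N$: the sum $e_2$ of the principal $2\times2$ minors.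

\begin{lemma}\label{lem:lift}
$K\to H^0(Y,D)$ is surjective, in every characteristic.
\end{lemma}

\begin{proof}
Use \eqref{eq:H0D}; we hit each monomial up to sign. Let
\[
\beta(x,x')=\sum_{i<j}\big(x_{ii}x'_{jj}-x_{ij}x'_{ji}\big),\qquad\beta^T(x,x')=\beta(x^T,x'^T)=\sum_{i<j}\big(x_{ii}x'_{jj}-x_{ji}x'_{ij}\big).
\]
As $\beta(x,x)=\beta^T(x,x)=e_2(x)$, both lie in $K$. On $Y_1$ the $(i,j)$ term of $\beta$ is $t_i\phi_it_j\phi'_j-t_i\phi_jt_j\phi'_i=t_it_jm_{ij}$, so by \eqref{eq:minors}
\[
\gamma=t_1t_2m_{12}+t_1t_3m_{13}+t_2t_3m_{23}=t_1t_2t_3-t_1t_2t_3+t_1t_2t_3=t_1t_2t_3 .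
\]
On $Y_2$ it is $w_is_iw'_js_j-w_is_jw'_js_i=0$. So $\beta\mapsto(t_1t_2t_3,0)$. For $\beta^T$ the $(i,j)$ term is $t_i\phi_it_j\phi'_j-t_j\phi_it_i\phi'_j=0$ on $Y_1$ and $w_is_iw'_js_j-w_js_iw'_is_j=s_is_jn_{ij}$ on $Y_2$, so $\beta^T\mapsto(0,s_1s_2s_3)$.

The other monomials are $t_a^2t_e$ and $s_a^2s_e$ with $a,e\in\{1,2,3\}$, $a=e$ allowed. Choose $b,d$ with $\{b,d,e\}=\{1,2,3\}$. The following forms are alternating, hence in $K$. By \eqref{eq:alpha} with $c=a$,
\[
x_{ab}x'_{ad}-x_{ad}x'_{ab}\mapsto(t_a^2m_{bd},\,0)=(\pm t_a^2t_e,0),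
\]
since $n_{aa}=0$; and, exchanging rows and columns, $x_{ba}x'_{da}-x_{da}x'_{ba}\mapsto(0,s_a^2n_{bd})=(0,\pm s_a^2s_e)$.
\end{proof}

\subsection{Conclusion in bidegree $(1,1)$}
Let $I\subset H^0(Y,V^*\otimes V^*)$ be the image of $\mathfrak g^*\otimes\mathfrak g^*$. It maps onto $H^0(Y,S^2V^*)$, because $S^2\mathfrak g^*$ does (Lemma \ref{lem:Y} below), and it contains $H^0(Y,D)$ by Lemma \ref{lem:lift}. So $I=H^0(Y,V^*\otimes V^*)$. The general case has the same structure, and needs cohomology of the bundles $D^m\otimes S^nV^*$. Their direct images on $Fl$ will be computed from bundles $S^n\mathfrak u^*(a,b)$, so we begin with these.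

\section{Cohomology on $Fl$}\label{sec:Fl}

\begin{lemma}\label{lem:Fl}
Let $a,b\ge0$ and $n\ge0$. Then $H^i(Fl,S^n\mathfrak u^*(a,b))=0$ for $i>0$, and
\[
S^n\mathfrak g^*\otimes H^0(Fl,\mathcal O(a,b))\to H^0(Fl,S^n\mathfrak u^*(a,b))
\]
is surjective.
\end{lemma}

\begin{proof}
\emph{Case $a,b\ge1$.} Apply Lemma \ref{lem:koszul} to $\mathfrak u\subset\mathfrak g\otimes\mathcal O$, so $K_j=\wedge^j(\mathfrak g/\mathfrak u)^*(a,b)\otimes S^{n-j}\mathfrak g^*$. Let $\mathfrak b\subset\mathfrak g\otimes\mathcal O$ be the stabilizer of the flag. The action on $\ell$, $H/\ell$, $U/H$ gives $\mathfrak b/\mathfrak u\cong\{(z_1,z_2,z_3)\in\mathcal O^3:\sum z_i=0\}\cong\mathcal O^2$. The bundle $\mathfrak g/\mathfrak b$ is filtered with factors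
\[
\operatorname{Hom}(\ell,U/H)=\mathcal O(1,1),\quad\operatorname{Hom}(\ell,H/\ell)=\mathcal O(2,-1),\quad\operatorname{Hom}(H/\ell,U/H)=\mathcal O(-1,2).
\]
So $\wedge^j(\mathfrak g/\mathfrak u)^*(a,b)$ is filtered by line bundles obtained from $\mathcal O(a,b)$ by subtracting the sum of $e\le j$ distinct elements of $\{(1,1),(2,-1),(-1,2)\}$. They are:
\begin{itemize}
\item $e=0$: $(a,b)$;
\item $e=1$: $(a-1,b-1)$, $(a-2,b+1)$, $(a+1,b-2)$;
\item $e=2$: $(a-1,b-1)$, $(a-3,b)$, $(a,b-3)$;
\item $e=3$: $(a-2,b-2)$.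
\end{itemize}
As $a,b\ge1$, all coordinates are $\ge-1$ and there is no higher cohomology by Lemma \ref{lem:line}(i), except for $(-2,b)$ if $a=1$ and $(a,-2)$ if $b=1$. These two have $e=2$, so they occur only for $j\ge2$, and they have $H^i=0$ for $i\ge2$ by Lemma \ref{lem:line}(ii). Hence $H^j(K_j)=0$ for $j\ge1$, and $H^{i+j}(K_j)=0$ for $i\ge1$, $j\ge0$. Both claims follow from Lemma \ref{lem:koszul}.

If $ab=0$ this weight count no longer suffices: for $(a,b)=(0,0)$ and $n\ge1$, say, the bundle $K_1$ has the factor $\mathcal O(-2,1)$, which has $\chi=-1$ and hence $H^1\ne0$ by Lemma \ref{lem:line}(ii). In the remaining cases we go through $\mathbb P^2$.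

\emph{Case $(d,0)$, $d\ge0$.} Let $P=\mathbb P(U)$ and $\mathrm{pr}:Fl\to P$, so that $Fl=\mathbb P(U/\ell)$ with tautological line $M=H/\ell$. On $P$ let $\mathfrak q=\{x\in\mathfrak g:x\ell=0\}$. The map $\mathfrak g\to\operatorname{Hom}(\ell,U)$ is surjective in every characteristic, since the trace can be corrected on a complement of $\ell$. So $\mathfrak g/\mathfrak q=U\otimes\mathcal O_P(1)$, and Lemma \ref{lem:koszul} for $\mathfrak q\subset\mathfrak g\otimes\mathcal O_P$, twisted by $\mathcal O_P(d)$, has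
\[
K_j=\wedge^jU^*\otimes S^{n-j}\mathfrak g^*\otimes\mathcal O_P(d-j),\qquad 0\le j\le3 .
\]
On $P=\mathbb P^2$ line bundles have no $H^1$, and $H^2(\mathcal O_P(c))=0$ for $c\ge-2$. So $H^j(\mathcal O_P(d-j))=0$ for $1\le j\le3$; and $H^{i+j}(\mathcal O_P(d-j))=0$ for $i\ge1$, since only $i+j=2$ could matter, and then $j\le1$. Hence, for all $n$,
\begin{equation}\label{eq:q}
H^i(P,S^n\mathfrak q^*(d))=0\ (i>0),\qquad S^n\mathfrak g^*\otimes H^0(\mathcal O_P(d))\to H^0(P,S^n\mathfrak q^*(d))\text{ is onto.}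
\end{equation}

On $Fl$, $\mathfrak u$ is the kernel of $\mathrm{pr}^*\mathfrak q\to\operatorname{Hom}(M,U/\ell)$: if $x\ell=0$ and $xH\subset\ell$, then trace zero forces $xU\subset H$. This map is onto, because the trace can be corrected on a complement of $H$. The dual of $\operatorname{Hom}(M,U/\ell)$ is $M\otimes(U/\ell)^*$, and $\wedge^2(M\otimes(U/\ell)^*)=M^2\otimes\det(U/\ell)^*=\omega_{\mathrm{pr}}$ by \eqref{eq:projbundle}. So, omitting $\mathrm{pr}^*$, the Koszul sequence reads
\[
0\to\omega_{\mathrm{pr}}\otimes S^{n-2}\mathfrak q^*\to M\otimes(U/\ell)^*\otimes S^{n-1}\mathfrak q^*\to S^n\mathfrak q^*\to S^n\mathfrak u^*\to0 .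
\]
Let $\mathcal J=\ker(S^n\mathfrak q^*\to S^n\mathfrak u^*)$. As $R\mathrm{pr}_*M=0$ and $R\mathrm{pr}_*\omega_{\mathrm{pr}}=\mathcal O_P[-1]$, the complex $R\mathrm{pr}_*\mathcal J$ is $S^{n-2}\mathfrak q^*$ in degree $0$. Hence $R^i\mathrm{pr}_*S^n\mathfrak u^*=0$ for $i>0$, and
\[
0\to S^{n-2}\mathfrak q^*\to S^n\mathfrak q^*\to\mathrm{pr}_*S^n\mathfrak u^*\to0
\]
is exact. Twist by $\mathcal O_P(d)$ and apply \eqref{eq:q}: the higher cohomology of the two left terms vanishes, hence so does that of the right term, and $H^0(S^n\mathfrak q^*(d))\to H^0(Fl,S^n\mathfrak u^*(d,0))$ is onto. With the surjectivity in \eqref{eq:q} this proves both claims.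

\emph{Case $(0,d)$.} Apply the previous case to $U^*$. The maps $(\ell,H)\mapsto(H^\perp,\ell^\perp)$ and $x\mapsto x^T$, $\mathfrak{sl}(U)\to\mathfrak{sl}(U^*)$, are isomorphisms carrying $\mathfrak u$ to $\mathfrak u$ and exchanging $\mathcal O(a,b)$ and $\mathcal O(b,a)$.
\end{proof}

\section{Cohomology on $Y$}\label{sec:Y}

Two families of bundles matter: $D^m\otimes S^nV^*$ for functions on $Z$, and $\omega_YD^t\otimes S^nV^*$ for the canonical bundle.

\begin{lemma}\label{lem:Y}
Let $m,n\ge0$.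
\begin{enumerate}
\item[(i)] $H^i(Y,D^m\otimes S^nV^*)=0$ for $i>0$, and $H^0(D)^{\otimes m}\otimes S^n\mathfrak g^*\to H^0(Y,D^m\otimes S^nV^*)$ is onto.
\item[(ii)] Let $t\ge2$. Then $H^i(Y,\omega_YD^t\otimes S^nV^*)=0$ for $i>0$, and
\[H^0(\omega_YD^t)\otimes H^0(D)^{\otimes m}\otimes S^n\mathfrak g^*\to H^0(Y,\omega_YD^{t+m}\otimes S^nV^*)\] is onto.
\item[(iii)] $R\pi_*(\omega_YD\otimes S^nV^*)=S^{n-1}\mathfrak u^*$ in degree $0$. So $H^i(Y,\omega_YD\otimes S^nV^*)=0$ for $i>0$.
\end{enumerate}
\end{lemma}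

\begin{proof}
By \eqref{eq:bundles}, $D^m=L^{-m}(m,m)$ and $\omega_YD^t=L^{-(t-2)}(t-1,t-1)$. Tensoring with $Q^*=L(1,1)$ raises the exponent of $L$ by one and the twist by $(1,1)$. So, for $m\ge0$ and $t\ge2$, each of $D^m$, $Q^*D^m$, $\omega_YD^t$, $Q^*\omega_YD^t$ is a power $L^{-s}$, $s\ge-1$, twisted by a line bundle from $Fl$. By \eqref{eq:pushL} these four bundles have no $R^1\pi_*$, and
\begin{align*}
\pi_*D^m&=\bigoplus_{a+b=m}\mathcal O(3a,3b),&\pi_*(Q^*D^m)&=\bigoplus_{a+b=m-1}\mathcal O(3a+2,3b+2),\\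
\pi_*(\omega_YD^t)&=\bigoplus_{a+b=t-2}\mathcal O(3a+1,3b+1),&\pi_*(Q^*\omega_YD^t)&=\bigoplus_{a+b=t-3}\mathcal O(3a+3,3b+3),
\end{align*}
where an empty sum is $0$. Let $B$ be $D^m$ or $\omega_YD^t$ with $t\ge2$. Pushing forward \eqref{eq:V}$\,\otimes B$ gives $R^1\pi_*(B\otimes S^nV^*)=0$ and an exact sequence
\[
0\to\pi_*(Q^*B)\otimes S^{n-1}\mathfrak u^*\to\pi_*B\otimes S^n\mathfrak u^*\to\pi_*(B\otimes S^nV^*)\to0 .
\]
All twists occurring have nonnegative coordinates, so Lemma \ref{lem:Fl} applies to both bundles on the left. It follows that $H^i(Y,B\otimes S^nV^*)=0$ for $i>0$, and that $H^0(B)\otimes S^n\mathfrak g^*\to H^0(Y,B\otimes S^nV^*)$ is onto.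

It remains to generate $H^0(D^m)$ and $H^0(\omega_YD^{t+m})$. Products respect the decompositions above, since monomials in $W_1^*,W_2^*$ multiply to monomials in $S^\bullet W^*$. As $H^0(D)=H^0(\mathcal O(3,0))\oplus H^0(\mathcal O(0,3))$, its $m$-fold products fill $H^0(D^m)=\bigoplus_{a+b=m}H^0(\mathcal O(3a,3b))$ by Lemma \ref{lem:line}(iii). Any $(a,b)$ with $a+b=t+m-2$, $a,b\ge0$, is $(a'+a'',b'+b'')$ with $a',b',a'',b''\ge 0$, $a'+b'=t-2$ and $a''+b''=m$. So Lemma \ref{lem:line}(iii) also shows that $H^0(\omega_YD^t)\otimes H^0(D)^{\otimes m}\to H^0(\omega_YD^{t+m})$ is onto. This proves (i) and (ii).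

(iii) We have $\omega_YD=L$ and $Q^*L=L^2(1,1)=\omega_\pi$. In \eqref{eq:V}$\,\otimes L$ the middle term has $R\pi_*(L\otimes S^n\mathfrak u^*)=0$, so the connecting map gives $R\pi_*(L\otimes S^nV^*)\cong R\pi_*(\omega_\pi)[1]\otimes S^{n-1}\mathfrak u^*=S^{n-1}\mathfrak u^*$. Now use Lemma \ref{lem:Fl} with $(a,b)=(0,0)$.
\end{proof}

The restriction $t\ge2$ in the generation statement (ii) is needed: for $t=1$ we have $H^0(Y,\omega_YD)=H^0(Y,L)=0$, while $H^0(Y,\omega_YD\otimes V^*)=H^0(Fl,\mathcal O)\ne0$.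

\section{Several matrices}\label{sec:multi}

For a bundle $F$ of rank $2$ and $a,b\ge0$ there is an exact sequence
\begin{equation}\label{eq:CG}
0\to\wedge^2F\otimes S^{a-1}F\otimes S^{b-1}F\to S^aF\otimes S^bF\to S^{a+b}F\to0,
\end{equation}
whose first map is $(\phi\wedge\psi)\otimes g\otimes g'\mapsto\phi g\otimes\psi g'-\psi g\otimes\phi g'$, and whose second map is multiplication. Indeed, on a fiber the first map is multiplication by $X_1Y_2-X_2Y_1$ on bihomogeneous polynomials, which is injective. The second is the substitution $Y_i\mapsto X_i$; it is onto and kills the image of the first. Since $(a+1)(b+1)-ab=a+b+1$, the sequence is exact on every fiber. We do not need a splitting, only exactness.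

\begin{proposition}\label{prop:multi}
Let $B=\mathcal O_Y$, or $B=\omega_YD^r$ with $r\ge2$. For $m\ge0$, $l\ge1$ and $d_1,\dots,d_l\ge0$ put
$T=B\otimes D^m\otimes S^{d_1}V^*\otimes\cdots\otimes S^{d_l}V^*$. Then $H^i(Y,T)=0$ for $i>0$, and
\[
H^0(B)\otimes H^0(D)^{\otimes m}\otimes S^{d_1}\mathfrak g^*\otimes\cdots\otimes S^{d_l}\mathfrak g^*\to H^0(Y,T)
\]
is surjective.
\end{proposition}

\begin{proof}
Induction on $(l,\sum d_i)$ in lexicographic order, for all $m$ simultaneously. The case $l=1$ is Lemma \ref{lem:Y}(i) or (ii). For $l\ge2$, \eqref{eq:CG} with $F=V^*$ applied to the first two factors gives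
\[
0\to T'\to T\to T''\to0,
\]
with $T'$ of type $(m+1;d_1-1,d_2-1,d_3,\dots,d_l)$, or $T'=0$ if $d_1d_2=0$, and $T''$ of type $(m;d_1+d_2,d_3,\dots,d_l)$. The induction hypothesis applies to $T'$ (same $l$, smaller $\sum d_i$) and to $T''$ (smaller $l$). The vanishing follows.

Let $I\subset H^0(T)$ be the image of the map in question. As $S^{d_1}\mathfrak g^*\otimes S^{d_2}\mathfrak g^*\to S^{d_1+d_2}\mathfrak g^*$ is onto, the hypothesis for $T''$ shows that $I\to H^0(T'')$ is onto. So it suffices that $H^0(T')\subset I$, and we may assume $d_1,d_2\ge1$. By induction $H^0(T')$ is spanned by the images of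
\[
\beta_0\otimes\delta_1\otimes\cdots\otimes\delta_{m+1}\otimes g_1\otimes\cdots\otimes g_l
\]
with $\beta_0\in H^0(B)$, $\delta_i\in H^0(D)$, $g_1\in S^{d_1-1}\mathfrak g^*$, $g_2\in S^{d_2-1}\mathfrak g^*$, and $g_i\in S^{d_i}\mathfrak g^*$ for $i\ge3$. This is where $D$ must be lifted: by Lemma \ref{lem:lift}, $\delta_{m+1}$, as a section of $V^*\otimes V^*$, is the image of some $\sum_\nu\phi_\nu\otimes\psi_\nu\in\mathfrak g^*\otimes\mathfrak g^*$. The inclusion $T'\to T$ is multiplication by $D\subset V^*\otimes V^*$ inside $SV^*\otimes SV^*$. So the element above maps to the image of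
\[
\sum_\nu\beta_0\otimes\delta_1\otimes\cdots\otimes\delta_m\otimes\phi_\nu g_1\otimes\psi_\nu g_2\otimes g_3\otimes\cdots\otimes g_l,
\]
which lies in $I$. Hence $H^0(T')\subset I$ and $I=H^0(T)$.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

Irreducibility, the dimension and birationality are Proposition \ref{prop:res}.

\emph{Normality.} Proposition \ref{prop:multi} with $B=\mathcal O_Y$, $m=0$, $l=r$ says that $k[\mathfrak g^r]\to A$ is onto. By \eqref{eq:image}, $k[X]=A$, a normal domain.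

\emph{Vanishing.} As $X$ is affine, $R^if_*$ is given by $H^i(Z,-)$. By \eqref{eq:affine} and Proposition \ref{prop:multi},
$H^i(Z,\mathcal O_Z)=\bigoplus_dH^i(Y,\bigotimes_jS^{d_j}V^*)=0$ for $i>0$. With $k[X]=A$ this gives $Rf_*\mathcal O_Z=\mathcal O_X$. Next, $\Omega_{Z/Y}=\rho^*(V^*)^{\oplus r}$, so
\begin{equation}\label{eq:omegaZ}
\omega_Z=\rho^*(\omega_Y\otimes D^r),\qquad H^i(Z,\omega_Z)=\bigoplus_dH^i(Y,\omega_YD^r\otimes S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*).
\end{equation}
For $i>0$ this vanishes by Proposition \ref{prop:multi} if $r\ge2$, and by Lemma \ref{lem:Y}(iii) if $r=1$. So $R^if_*\omega_Z=0$ for $i>0$.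

\emph{Cohen--Macaulay property.} Lemma \ref{lem:CMcriterion} applies to $f:Z\to X$, and gives moreover $\omega_X=f_*\omega_Z$. \qed

\section{Proof of Theorem \ref{thm:B}}\label{sec:proofB}

\subsection{Type and Gorenstein property}
By the last line of the previous section, $\omega_A=H^0(Z,\omega_Z)$ is the canonical module of $A=k[X]$.

\emph{$r=1$.} As $R\pi_*Q^*=(R\pi_*L)(1,1)=0$, \eqref{eq:V} gives $R\pi_*S^nV^*=S^n\mathfrak u^*$, so $A=\bigoplus_nH^0(Fl,S^n\mathfrak u^*)$ as rings. By \eqref{eq:omegaZ} and Lemma \ref{lem:Y}(iii), $\omega_A=\bigoplus_nH^0(Fl,S^{n-1}\mathfrak u^*)$. The latter identification comes from the connecting map of \eqref{eq:V}$\,\otimes L$. Summed over $n$, \eqref{eq:V} is a sequence of modules over the sheaf of algebras $S\mathfrak u^*$, so the identification is $A$-linear. Hence $\omega_A\cong A$ up to a shift of grading, and $X$ is Gorenstein.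

\emph{$r\ge2$.} By \eqref{eq:omegaZ}, $\omega_A$ is graded by $\sum d_j\ge0$. By Proposition \ref{prop:multi} with $B=\omega_YD^r$, $m=0$, $l=r$, it is generated over $k[\mathfrak g^r]$ by its degree $0$ part $H^0(Y,\omega_YD^r)$. So, with $\mathfrak m$ the homogeneous maximal ideal of $A$, $\omega_A/\mathfrak m\omega_A=H^0(Y,\omega_YD^r)$. The type of $A_{\mathfrak m}$, which is the minimal number of generators of its canonical module, is the dimension of this space. By the formula for $\pi_*(\omega_YD^r)$ in the proof of Lemma \ref{lem:Y} and Lemma \ref{lem:line}(iv), it equals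
\[
\sum_{a+b=r-2}h^0(\mathcal O(3a+1,3b+1))=\frac{3r-2}2\sum_{a+b=r-2}(3a+2)(3b+2).
\]
With $n=r-2$ and $\sum_{a+b=n}ab=\frac{(n-1)n(n+1)}6$, the last sum is
\[
\tfrac32(n-1)n(n+1)+(n+1)(6n+4)=\tfrac12(n+1)(3n^2+9n+8)=\tfrac12(r-1)(3r^2-3r+2).
\]
So the type is $\tau_r=\frac14(r-1)(3r-2)(3r^2-3r+2)$. For $r\ge2$ the factors are positive and increasing, and $\tau_2=8$; so $\tau_r\ge 8$ and $X$ is not Gorenstein at $0$. This proves (i).

\subsection{The numerator of the Hilbert series}
The idea is that $\dim A_d$ is an Euler characteristic on a projective bundle for all $d\ge0$, and that Serre duality controls its values at negative $d$. This bounds the degree of the numerator and gives its top coefficient.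

Let $N=2r+4$, an even number, and $E=V^{\oplus r}$, of rank $2r$ on the fourfold $Y$. Let $p:\mathbb P(E)\to Y$, let $\mathcal O(1)$ be dual to the tautological line, and let $P(d)=\chi(\mathbb P(E),\mathcal O(d))$, a polynomial in $d$ of degree at most $\dim\mathbb P(E)=N-1$.

For $d\ge0$, $P(d)=\chi(Y,S^dE^*)=\dim A_d$ by \eqref{eq:projbundle} and Proposition \ref{prop:multi}, where $A_d$ is the part of total degree $d$. Also $P(-1)=\dots=P(-2r+1)=0$ by \eqref{eq:projbundle}. Finally, $\omega_p=\mathcal O(-2r)\otimes\det E^*$, so $Rp_*\mathcal O(-2r)=\det E\,[1-2r]$, and Serre duality on $Y$ gives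
\[
P(-2r)=-\chi(Y,\det E)=-\chi(Y,\omega_Y\otimes\det E^*)=-\chi(Y,\omega_YD^r)=-\tau_r .
\]
The last equality holds for $r\ge2$ by Lemma \ref{lem:Y}(ii) and the computation above; for $r=1$ because $\chi(Y,\omega_YD)=\chi(Y,L)=0=\tau_1$.

Write $\sum_{d\ge0}P(d)t^d=h(t)/(1-t)^N$ with $\deg h\le N-1$. The expansion at infinity of this rational function gives
\[
\sum_{d\ge1}P(-d)t^d=-\frac{h(1/t)}{(1-1/t)^N}=-\frac{t^Nh(1/t)}{(1-t)^N},
\]
using that $N$ is even. If $h=\sum h_it^i$, then $t^Nh(1/t)=\sum h_it^{N-i}$. The vanishing of $P(-1),\dots,P(-2r+1)$ says $h_i=0$ unless $N-i\ge2r$, i.e.\ $i\le4$; and the coefficient of $t^{2r}$ gives $h_4=-P(-2r)=\tau_r$. Also $h_0=\dim A_0=1$.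

\subsection{The remaining coefficients}
We need $\dim A_d$ for $d\le3$. By \eqref{eq:CG}, $V^*\otimes V^*$ has factors $S^2V^*$ and $D$; $S^2V^*\otimes V^*$ has factors $S^3V^*$ and $V^*\otimes D$; and so $V^*\otimes V^*\otimes V^*$ has factors $S^3V^*$ once and $V^*\otimes D$ twice. Counting multidegrees:
\begin{itemize}
\item $S^2(E^*)$ has factors $S^2V^*$, $r+\binom r2=\binom{r+1}2$ times, and $D$, $\binom r2$ times;
\item $S^3(E^*)$ has factors $S^3V^*$, $r+r(r-1)+\binom r3=\binom{r+2}3$ times, and $V^*\otimes D$, $r(r-1)+2\binom r3=\frac{r(r^2-1)}3$ times.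
\end{itemize}
By \eqref{eq:V} and $R\pi_*Q^*=0$ we have $\chi(Y,S^nV^*)=\chi(Fl,S^n\mathfrak u^*)$, where $\mathfrak u^*$ has the factors $(2,-1),(-1,2),(1,1)$. Lemma \ref{lem:line}(iv) gives:
\begin{itemize}
\item $\chi(V^*)=0+0+8=8$;
\item $\chi(S^2V^*)=-10-10+8+10+10+27=35$, from $(4,-2)$, $(-2,4)$, $(1,1)$, $(3,0)$, $(0,3)$, $(2,2)$;
\item $\chi(S^3V^*)=-35-35+10+10+0+0+27+35+35+64=111$, from $(6,-3)$, $(-3,6)$, $(3,0)$, $(0,3)$, $(5,-1)$, $(-1,5)$, $(2,2)$, $(4,1)$, $(1,4)$, $(3,3)$;
\item $\chi(D)=10+10=20$, from $(3,0)$, $(0,3)$;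
\item $\chi(V^*\otimes D)=35+35+0+0+27=97$. Indeed $V^*$ has factors $\mathfrak c^*=\mathcal O(1,1)$ and $L^{-1}$, so $V^*\otimes D$ has factors $L^{-1}(2,2)$ and $L^{-2}(1,1)$, which push forward to $W^*(2,2)=(4,1)\oplus(1,4)$ and $S^2W^*(1,1)=(5,-1)\oplus(-1,5)\oplus(2,2)$.
\end{itemize}
Hence
\[
\dim A_1=8r,\qquad\dim A_2=35\tbinom{r+1}2+20\tbinom r2=\tfrac{55r^2+15r}2,
\]
\[
\dim A_3=111\tbinom{r+2}3+97\,\tfrac{r(r^2-1)}3=\tfrac{305r^3+333r^2+28r}6 .
\]
Comparing coefficients in $h(t)=(1-t)^N\sum\dim A_d\,t^d$ with $N=2r+4$, $\binom{N+1}2=2r^2+9r+10$ and $\binom{N+2}3=\frac{4r^3+30r^2+74r+60}3$: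
\begin{align*}
h_1&=\dim A_1-N=6r-4,\\
h_2&=\dim A_2-h_1N-\tbinom{N+1}2=\tfrac{55r^2+15r}2-(14r^2+25r-6)=\tfrac{27r^2-35r+12}2,\\
h_3&=\dim A_3-h_2N-h_1\tbinom{N+1}2-\tbinom{N+2}3\\
&=\tfrac{305r^3+333r^2+28r}6-(27r^3+19r^2-58r+24)-(12r^3+46r^2+24r-40)-\tfrac{4r^3+30r^2+74r+60}3\\
&=\tfrac{63r^3-117r^2+84r-24}6=\tfrac{21r^3-39r^2+28r-8}2 .
\end{align*}
Finally, $4\tau_r=9r^4-24r^3+27r^2-16r+4$. Since $\dim X=N$, summing up gives
\[
\deg X=h(1)=\tfrac14\big(9r^4+18r^3+3r^2-6r\big)=\tfrac34r(r+1)(3r^2+3r-2).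
\]
This completes the proof of Theorem \ref{thm:B}. \qed

\medskip
As a check, for $r=1$ the numerator is $1+2t+2t^2+t^3=(1+t)(1+t+t^2)$, so the series is $(1-t^2)(1-t^3)/(1-t)^8$. This is what two equations of degrees $2$ and $3$ in the $8$-dimensional space $\mathfrak{sl}_3$ give if they form a regular sequence.

\begin{thebibliography}{9}
\bibitem{RS} \emph{Research Statement}, \texttt{http://www.math.uga.edu/\~{}nngo/Research-statement.pdf}.
\end{thebibliography}

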